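\title{The central limit theorem for demimartingales with stationary differences}

\begin{abstract}
We prove Newman's conjecture that a square integrable demimartingale whose differences are strictly stationary and ergodic, with summable covariances, satisfies the central limit theorem. The proof uses the demimartingale inequality only for nondecreasing functions of the current partial sum. Without ergodicity we prove a functional central limit theorem with stable convergence: the limit is a Brownian motion with a random variance, and the normalized sums are asymptotically Gaussian exactly when this variance is constant. The main observation is that an inequality for monotone test functions bounds the correlation of an increment with any Lipschitz function of the past by covariances.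
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S_1,S_2,\dots$ be random variables on a probability space $(\Omega,\mathcal A,P)$, and put $S_0=0$ and $X_n=S_n-S_{n-1}$. A function on $\mathbb R^i$ is called \emph{nondecreasing} if it is nondecreasing in each coordinate when the others are fixed. All functions on $\mathbb R^i$ are Borel.

\begin{definition}\label{def:demi}
The sequence $\{S_n,\ n\ge1\}$ is a \emph{demimartingale} if
\begin{equation}\label{eq:demi}
E\big[(S_j-S_i)f(S_1,\dots,S_i)\big]\ge0
\end{equation}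
for all $j>i\ge1$ and every nondecreasing $f:\mathbb R^i\to\mathbb R$ for which the expectation is defined. It is an \emph{$L^2$-demimartingale} if moreover $ES_n^2<\infty$ for all $n$.
\end{definition}

Read $f(S_1,\dots,S_i)$ as a stake placed at time $i$ on the increment $S_j-S_i$. A martingale is a game in which no stake has an advantage. A demimartingale is a game in which following the trend, that is, staking more when the past values are higher, has no disadvantage. For integrable $S_n$ it is enough to check \eqref{eq:demi} for bounded $f$: if $f_M$ is $f$ truncated at the levels $\pm M$ and $D=S_j-S_i$, then $f_M$ is nondecreasing and $(Df_M)^\pm\uparrow(Df)^\pm$. Two classes of examples follow.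

\emph{Martingales.} If $\{S_n\}$ is a martingale, the expectation in \eqref{eq:demi} is $0$ for bounded $f$.

\emph{Associated sequences.} The sequence $\{X_n\}$ is \emph{associated} if $\operatorname{Cov}(f(X_1,\dots,X_n),g(X_1,\dots,X_n))\ge0$ for all $n$ and all nondecreasing $f,g$ for which the covariance exists. Both factors in \eqref{eq:demi} are nondecreasing functions of the $X$'s. Hence the partial sums of a square integrable associated sequence form a demimartingale when $EX_n=0$ for all $n$, and the centered sums $S_n-ES_n$ do so in general.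

\subsection*{Stationary differences}
Write $X=(X_1,X_2,\dots)$ and let $T(x_1,x_2,\dots)=(x_2,x_3,\dots)$ be the shift on $\mathbb R^{\mathbb N}$. The sequence $X$ is \emph{strictly stationary} if $TX$ and $X$ have the same law. Let $\mathcal I$ be the $\sigma$-field of \emph{invariant events} $\{X\in A\}$, where $A$ is Borel and $T^{-1}A=A$. A stationary $X$ is \emph{ergodic} if every event in $\mathcal I$ has probability $0$ or $1$. The $L^1$ ergodic theorem states that for stationary $X$ and integrable $\phi(X)$,
\begin{equation}\label{eq:ergodic}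
\frac1L\sum_{l=0}^{L-1}\phi(T^lX)\longrightarrow E[\phi(X)\mid\mathcal I]\quad\text{in }L^1\qquad(L\to\infty);
\end{equation}
in the ergodic case the limit is the constant $E\phi(X)$. For stationary square integrable $X$ we write
\[
\gamma_r=\operatorname{Cov}(X_1,X_{1+r}),\qquad v_k=\operatorname{Var}(S_k),\qquad w_k=E[S_k^2\mid\mathcal I].
\]

Let $\{S_n\}$ be an $L^2$-demimartingale with stationary differences. Three facts come directly from the definitions.
\begin{enumerate}
\item[(i)] \emph{$EX_n=0$ for all $n$.} The choices $f\equiv1$ and $f\equiv-1$ in \eqref{eq:demi} give $ES_2=ES_1$, so $EX_2=0$, and all $X_n$ have the same law.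
\item[(ii)] \emph{$\gamma_r\ge0$ for all $r\ge1$.} Take $i=r$, $j=r+1$ and $f(s_1,\dots,s_r)=s_1$.
\item[(iii)] \emph{If $\sigma^2=\gamma_0+2\sum_{r\ge1}\gamma_r$ is finite, then $v_n/n\to\sigma^2$.} Indeed
\[
\frac{v_n}n=\gamma_0+2\sum_{r=1}^{n-1}\Big(1-\frac rn\Big)\gamma_r=\frac1n\sum_{j=0}^{n-1}\Big(\gamma_0+2\sum_{r=1}^{j}\gamma_r\Big)
\]
is a Ces\`aro mean of the partial sums of the series.
\end{enumerate}
So $\sigma^2$ is the asymptotic variance of $S_n/\sqrt n$. By (ii), $\sigma^2\ge\operatorname{Var}(X_1)$, and $\sigma^2=0$ only in the trivial case $X_n\equiv0$.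

Newman \cite{Newman80} proved that if $X$ is strictly stationary and associated, $EX_1^2<\infty$ and $0<\sigma^2<\infty$, then $n^{-1/2}(S_n-ES_n)$ converges in law to $N(0,\sigma^2)$. He conjectured \cite{Newman84} that the demimartingale property is enough when $X$ is ergodic; we take the statement from \cite{source}. Below, $N$ is a standard normal variable and $\xrightarrow{D}$ is convergence in distribution.

\medskip\noindent
\textbf{Conjecture} (Newman). \emph{Let $\{S_n\}$ be an $L^2$-demimartingale whose differences are strictly stationary and ergodic, with $0<\sigma^2=\operatorname{Var}(X_1)+2\sum_{j\ge2}\operatorname{Cov}(X_1,X_j)<\infty$. Then $n^{-1/2}(S_n-ES_n)\xrightarrow{D}\sigma N$.}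
\medskip

The statement covers martingales and centered associated sequences at once, and $\sigma^2$ is the natural variance by (iii). One may still doubt it. Inequality \eqref{eq:demi} is one-sided and concerns monotone $f$, while a characteristic function involves the oscillating functions $e^{iuS_m}$. It is also linear in the increment and says nothing about how $(S_j-S_i)^2$ depends on the past. We show that the first objection disappears after one elementary observation, and that the ergodic theorem deals with the second.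

\subsection*{Results}

\begin{theorem}\label{thm:clt}
Let $\{X_n\}$ be strictly stationary and ergodic with $EX_1=0$, $EX_1^2<\infty$ and $v_n/n\to\sigma^2\in[0,\infty)$. Suppose that
\begin{equation}\label{eq:weak}
E[(S_j-S_i)f(S_i)]\ge0\quad\text{for all $j>i\ge1$ and all nondecreasing Lipschitz $f:\mathbb R\to\mathbb R$.}
\end{equation}
Then $n^{-1/2}S_n\xrightarrow{D}\sigma N$.
\end{theorem}

\begin{corollary}\label{cor:newman}
Newman's conjecture is true.
\end{corollary}

\begin{proof}
A Lipschitz function grows at most linearly, so $f(S_i)\in L^2$, the expectation in \eqref{eq:weak} is finite, and \eqref{eq:weak} is a special case of \eqref{eq:demi}. By (i) and (iii), $ES_n=0$ and the remaining hypotheses of Theorem~\ref{thm:clt} hold.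
\end{proof}

The full inequality \eqref{eq:demi} gives more. Let $W_n$ be the random element of $C[0,1]$ obtained by linear interpolation of $W_n(j/n)=S_j/\sqrt n$, $0\le j\le n$. Let $B$ be a standard Brownian motion on $[0,1]$ independent of $\mathcal A$; it is defined on the product of $(\Omega,\mathcal A,P)$ with Wiener space.

\begin{theorem}\label{thm:fclt}
Let $\{S_n\}$ be an $L^2$-demimartingale with strictly stationary, not necessarily ergodic, differences and $\sigma^2=\gamma_0+2\sum_{r\ge1}\gamma_r<\infty$.
\begin{enumerate}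
\item[(a)] The limit $\eta=\lim_{k}\frac1kE[S_k^2\mid\mathcal I]$ exists in $L^1$, $\eta\ge0$ and $E\eta=\sigma^2$.
\item[(b)] $W_n\to\sqrt\eta\,B$ stably in $C[0,1]$; that is, $E[\xi h(W_n)]\to E[\xi h(\sqrt\eta\,B)]$ for every bounded $\mathcal A$-measurable $\xi$ and every bounded continuous $h$ on $C[0,1]$.
\item[(c)] The family $\{S_n^2/n\}$ is uniformly integrable. For $s\ge0$, $S_n/\sqrt n$ converges in law to $N(0,s^2)$ if and only if $\eta=s^2$ a.s., and then $s=\sigma$.
\end{enumerate}
\end{theorem}

If $X$ is ergodic, then $\eta$ is constant, so $\eta=\sigma^2$, and (b) is Donsker's invariance principle with R\'enyi-mixing convergence: conditionally on any event of positive probability, $W_n$ converges in law to $\sigma B$. Theorem~\ref{thm:clt} is not contained in Theorem~\ref{thm:fclt}, because it assumes only \eqref{eq:weak}. Ergodicity cannot simply be dropped from the conjecture.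

\begin{example}\label{ex:mixture}
Let $X_n=V\varepsilon_n$, where the $\varepsilon_n$ are i.i.d.\ symmetric signs and $V>0$ is bounded, not a.s.\ constant, and independent of the signs. Then $X$ is stationary and $S_n$ is a martingale for the filtration $\sigma(V,\varepsilon_1,\dots,\varepsilon_n)$, hence a demimartingale, with $\sigma^2=EV^2$. The signs are ergodic by Kolmogorov's zero--one law, so
\[
\frac1L\sum_{l<L}(S_{l+k}-S_l)^2=V^2\cdot\frac1L\sum_{l<L}(\varepsilon_{l+1}+\dots+\varepsilon_{l+k})^2\longrightarrow kV^2\quad\text{in }L^1 .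
\]
By \eqref{eq:ergodic} the limit is $w_k$. Thus $\eta=V^2$, and by Theorem~\ref{thm:fclt}(c) the limit law of $S_n/\sqrt n$ is not Gaussian.
\end{example}

Section~\ref{sec:idea} contains the basic inequality and shows the method in two small cases. Section~\ref{sec:char} proves an estimate for characteristic functions that holds for every stationary square integrable sequence; both theorems use it. Theorem~\ref{thm:clt} follows in Section~\ref{sec:clt}, and Sections~\ref{sec:eta}--\ref{sec:tight} prove Theorem~\ref{thm:fclt}.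

\section{From monotone to Lipschitz test functions}\label{sec:idea}

A Lipschitz function becomes monotone when a steep enough linear function is added to it, and so does its negative. This turns a one-sided inequality for monotone functions into a two-sided bound for Lipschitz functions.

\begin{lemma}\label{lem:lip}
Let $D,T_1,\dots,T_i$ be real square integrable random variables such that $E[Df(T_1,\dots,T_i)]\ge0$ for every nondecreasing Lipschitz $f:\mathbb R^i\to\mathbb R$. If $F:\mathbb R^i\to\mathbb C$ satisfies $|F(s)-F(s')|\le\sum_{l\le i}c_l|s_l-s_l'|$, then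
\[
\big|E[DF(T_1,\dots,T_i)]\big|\le\sum_{l\le i}c_l\,E[DT_l].
\]
\end{lemma}

\begin{proof}
Choose a real $\varphi$ with $e^{i\varphi}E[DF(T)]=|E[DF(T)]|$, and let $f(s)=\sum_lc_ls_l-\operatorname{Re}(e^{i\varphi}F(s))$. When $s_l$ increases by $h\ge0$, the linear part increases by $c_lh$ and the other part changes by at most $c_lh$. So $f$ is nondecreasing and Lipschitz, and since $D$ is real,
\[
0\le E[Df(T)]=\sum_lc_lE[DT_l]-\operatorname{Re}\big(e^{i\varphi}E[DF(T)]\big)=\sum_lc_lE[DT_l]-|E[DF(T)]|.\qedhere
\]
\end{proof}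

Under \eqref{eq:weak} the lemma applies with $D=S_{m+k}-S_m$, the single variable $T_1=S_m$, and $F(s)=e^{ius}$, which has Lipschitz constant $|u|$:
\begin{equation}\label{eq:first}
\big|E[(S_{m+k}-S_m)e^{iuS_m}]\big|\le|u|\,E[(S_{m+k}-S_m)S_m],\qquad m\ge0,\ k\ge1,\ u\in\mathbb R.
\end{equation}
For $m=0$ both sides vanish, because $S_0=0$ and $ES_k=0$. For a martingale the left side is $0$. Inequality \eqref{eq:first} says that in general the defect is at most a covariance times the small factor $|u|$.

To see how \eqref{eq:first} is used, fix $t$ and $n$, put $u=t/\sqrt n$ and $\varphi_m=Ee^{iuS_m}$, and follow $\varphi_m$ from $\varphi_0=1$ to $\varphi_n$. The rest of this section is a guide to the proof and is not used in it. Taylor expansion gives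
\begin{equation}\label{eq:heur}
\varphi_{m+1}-\varphi_m=iu\,E[X_{m+1}e^{iuS_m}]-\tfrac{u^2}2E[X_{m+1}^2e^{iuS_m}]+o(u^2).
\end{equation}
There are $n$ steps and $u^2=t^2/n$, so terms of order $u^2$ matter and terms $o(u^2)$ do not.

\subsection*{Uncorrelated differences}
Suppose $\gamma_r=0$ for all $r\ge1$, so that $\sigma^2=\gamma_0$. Then $E[X_{m+1}S_m]=0$, and \eqref{eq:first} makes the first-order term in \eqref{eq:heur} vanish, exactly as for a martingale. In the second-order term we would like to replace $X_{m+1}^2$ by its mean $\gamma_0$. Nothing in the hypotheses allows this for a single $m$. But $e^{iuS_m}$ moves by $O(n^{-1/2})$ per step, so it is almost constant over a stretch of $L$ steps when $L$ is fixed and $n$ is large, and over such a stretch the average of $X_{m+1}^2$ is close to $\gamma_0$ in $L^1$ by \eqref{eq:ergodic}. On average, then, $\varphi_{m+1}\approx(1-\gamma_0t^2/2n)\varphi_m$, and $\varphi_n\approx e^{-\gamma_0t^2/2}$. To make the recursion rigorous we multiply by the integrating factor $e^{\gamma_0t^2m/2n}$;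 the product is nearly constant in $m$, and its total change is a telescoping sum of error terms.

\subsection*{A moving average}
Let $\varepsilon_0,\varepsilon_1,\dots$ be i.i.d.\ symmetric signs and $X_n=\varepsilon_{n-1}+\varepsilon_n$. Then
\[
S_m=\varepsilon_0+2(\varepsilon_1+\dots+\varepsilon_{m-1})+\varepsilon_m,\qquad \gamma_0=2,\quad\gamma_1=1,\quad\sigma^2=4,\quad v_k=4k-2,
\]
and $\gamma_r=0$ for $r\ge2$. For $j>i\ge1$, the variable $S_j-S_i-\varepsilon_i$ is centered and independent of $\varepsilon_0,\dots,\varepsilon_i$, so the expectation in \eqref{eq:demi} equals $E[\varepsilon_if(S_1,\dots,S_i)]$. Only $S_i=a+\varepsilon_i$ depends on $\varepsilon_i$, and given $\varepsilon_0,\dots,\varepsilon_{i-1}$ the conditional expectation is $\frac12[f(\dots,a+1)-f(\dots,a-1)]\ge0$. So $\{S_n\}$ is a demimartingale. In the same way, for $m,k\ge1$,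
\[
E[(S_{m+k}-S_m)e^{iuS_m}]=E[\varepsilon_me^{iu\varepsilon_m}]\,Ee^{iu(S_m-\varepsilon_m)}=i\sin u\;Ee^{iu(S_m-\varepsilon_m)},
\]
while $E[(S_{m+k}-S_m)S_m]=1$; so \eqref{eq:first} has the right order in $u$. With $k=1$, the first-order term in \eqref{eq:heur} is about $-u^2\varphi_m$, the second-order term is on average $-\frac{u^2}2\gamma_0\varphi_m=-u^2\varphi_m$, and together they give the correct rate $-\frac{u^2}{2}\sigma^2\varphi_m$. Half of the variance sits in the first-order term, which \eqref{eq:first} can bound but not evaluate. Now take steps of length $k$. The first-order term is still about $-u^2\varphi_m$ per step, but there are only $n/k$ steps, so its total is at most $t^2/k$. The second-order term now carries $v_k/k=4-2/k$ of the variance per unit time. Long steps move the variance from the term we can only bound to the term we can compute. In general the first-order terms account for the missing variance $\sigma^2-v_k/k$, which tends to $0$.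

\section{An estimate for characteristic functions of stationary sums}\label{sec:char}

In this section $X$ is any strictly stationary sequence with $EX_1^2<\infty$. We carry out the program of Section~\ref{sec:idea} up to the first-order term, which is the only place where the demimartingale inequality will enter.

We use one property of $\mathcal I$. An $\mathcal I$-measurable variable has the form $g=\psi(X)$ with $\psi\circ T=\psi$. Hence $g=\psi(T^rX)$, and
\begin{equation}\label{eq:inv}
(T^rX,g)\ \text{ has the same law as }\ (X,g)\ \text{ for every } r\ge0 .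
\end{equation}
In particular $E[\phi(T^rX)\mid\mathcal I]=E[\phi(X)\mid\mathcal I]$ for integrable $\phi(X)$.

The first lemma makes precise the averaging against slowly varying weights. The weights may depend on the sequence in an arbitrary way.

\begin{lemma}\label{lem:slow}
Let $(H_m)_{m\ge0}$ be a stationary integrable sequence with $\frac1L\sum_{l<L}H_l\to0$ in $L^1$. Let $C_{n,m}$, $0\le m<n$, be complex random variables with $|C_{n,m}|\le K$. Suppose there are numbers $\epsilon_n\to0$ and an integer $d$ such that, for each $n$, $E|C_{n,m+1}-C_{n,m}|\le\epsilon_n$ for all $0\le m<n-1$ with at most $d$ exceptions. Then $\frac1n\sum_{m<n}E[C_{n,m}H_m]\to0$.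
\end{lemma}

\begin{proof}
Write $C_m=C_{n,m}$ and fix $L\ge1$, $M>0$. Split $\{0,\dots,n-1\}$ into consecutive groups of length $L$, the last one possibly shorter. Call a group good if it has length $L$ and contains no exceptional index. At most $d+1$ groups are bad, and they contribute at most $(d+1)LK\,E|H_0|/n$. In a good group starting at $m$ we have $E|C_{m+l}-C_m|\le L\epsilon_n$ for $l<L$. Freezing the weight at $C_m$ and splitting according to $|H_{m+l}|\le M$ or not,
\begin{align*}
\Big|E\sum_{l<L}C_{m+l}H_{m+l}\Big|&\le K\,E\Big|\sum_{l<L}H_{m+l}\Big|+\sum_{l<L}E\big[|C_{m+l}-C_m|\,|H_{m+l}|\big]\\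
&\le K\,E\Big|\sum_{l<L}H_l\Big|+L\big(ML\epsilon_n+2K\,E[|H_0|;|H_0|>M]\big).
\end{align*}
There are at most $n/L$ good groups, so
\[
\limsup_n\Big|\frac1n\sum_{m<n}E[C_mH_m]\Big|\le K\,E\Big|\frac1L\sum_{l<L}H_l\Big|+2K\,E[|H_0|;|H_0|>M].
\]
Let $L\to\infty$ and $M\to\infty$.
\end{proof}

For Theorem~\ref{thm:fclt} we need the joint characteristic function of several increments, tested against a bounded variable $g$. Fix $0=s_0<s_1<\dots<s_d=1$ and real $t_1,\dots,t_d$, and put
\[
t_*=\max_p|t_p|,\qquad\tau=\sum_{p=1}^dt_p^2(s_p-s_{p-1}),\qquad n_p=\lfloor ns_p\rfloor .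
\]
Let $\theta_a=t_p$ for $n_{p-1}<a\le n_p$ and $\theta_a=t_d$ for $a>n$, and let
\[
Z_m=\exp\Big(\frac i{\sqrt n}\sum_{a=1}^m\theta_aX_a\Big),\qquad m\ge0 .
\]
Both $\theta_a$ and $Z_m$ depend on $n$, which we suppress. Note that $\theta_a\ne\theta_{a+1}$ only if $a\in\{n_1,\dots,n_{d-1}\}$, and that
\begin{equation}\label{eq:Zn}
Z_n=\exp\Big(i\sum_{p=1}^dt_p\frac{S_{n_p}-S_{n_{p-1}}}{\sqrt n}\Big).
\end{equation}
For Theorem~\ref{thm:clt} only the case $d=1$, $g=1$ is needed; there $\theta_a\equiv t$, $Z_m=e^{itS_m/\sqrt n}$ and $\tau=t^2$.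

One choice needs comment. Steps of length $k$ starting at $0,k,2k,\dots$ would lead to ergodic averages for $T^k$, and $T^k$ can have more invariant events than $T$: the sequence equal to $0,1,0,1,\dots$ or $1,0,1,0,\dots$ with probability $\frac12$ each is ergodic, but the event that $X_a=0$ for all odd $a$ has probability $\frac12$ and is preserved by $T^2$ up to a null set. We therefore average over steps starting at every $m$. The sum still telescopes, and only $T$ appears.

\begin{proposition}\label{prop:char}
Let $g$ be a complex random variable with $|g|\le1$, let $c\ge0$ and $k\ge1$, and put $Y_m=S_{m+k}-S_m$ and $K=e^{ct_*^2}$. Then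
\[
\limsup_n\big|E[gZ_n]-e^{-c\tau/2}Eg\big|\le Kt_*\limsup_n\frac1{k\sqrt n}\sum_{m<n}\big|E[gY_mZ_m]\big|+\frac{Kt_*^2}2E\Big[|g|\,\Big|\frac{w_k}k-c\Big|\Big].
\]
\end{proposition}

Here $c$ is a candidate for the limiting variance. The last term measures how far $c$ is from the conditional variance per unit time $w_k/k$ on the set where $g$ lives. The constant $K$ does not depend on $k$.

\begin{proof}
Let $n\ge k$ and introduce the integrating factor
\[
\kappa_m=\exp\Big(\frac c{2n}\sum_{a=1}^m\theta_a^2\Big),\qquad\Phi_m=\kappa_mZ_m .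
\]
Then $1\le\kappa_m\le K$ for $m\le2n$, $\Phi_0=1$, and $\kappa_n\to e^{c\tau/2}$ because $(n_p-n_{p-1})/n\to s_p-s_{p-1}$. From $|e^{iy}-1|\le|y|$ and $1-e^{-y}\le y$ we get, for $0\le m\le m'\le2n$,
\begin{equation}\label{eq:steps}
E|Z_{m'}-Z_m|\le(m'-m)\frac{t_*E|X_1|}{\sqrt n},\qquad0\le\kappa_{m'}-\kappa_m\le K(m'-m)\frac{ct_*^2}{2n}.
\end{equation}
With $\epsilon_n=t_*E|X_1|/\sqrt n+ct_*^2/(2n)\to0$, this gives $E|\Phi_{m'}-\Phi_m|\le K(m'-m)\epsilon_n$.

\emph{Telescoping.} We have $\sum_{m<n}(\Phi_{m+k}-\Phi_m)=\sum_{r<k}(\Phi_{n+r}-\Phi_r)$. For $r<k$, both $E|\Phi_{n+r}-\Phi_n|$ and $E|\Phi_r-1|$ are at most $Kk\epsilon_n$. Hence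
\begin{equation}\label{eq:tele}
\kappa_nE[gZ_n]-Eg=\frac1k\sum_{m<n}E[g(\Phi_{m+k}-\Phi_m)]+o(1)\qquad(n\to\infty).
\end{equation}
Let $J$ be the set of $m<n$ such that $\theta$ is constant on $\{m+1,\dots,m+k\}$. If $m\notin J$, some $n_p$ with $1\le p<d$ lies in $\{m+1,\dots,m+k-1\}$, so at most $kd$ indices are outside $J$. Their total contribution to \eqref{eq:tele} is at most $\frac1k\cdot kd\cdot Kk\epsilon_n\to0$.

\emph{Expansion.} Let $m\in J$, $\vartheta=\theta_{m+1}$ and $x=c\vartheta^2k/(2n)$. Then $\kappa_{m+k}=\kappa_me^x$ and $Z_{m+k}=Z_me^{i\vartheta Y_m/\sqrt n}$. The bound $|e^{iy}-1-iy+y^2/2|\le\min(y^2,|y|^3)$ gives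
\[
Z_{m+k}=Z_m\Big(1+\frac{i\vartheta}{\sqrt n}Y_m-\frac{\vartheta^2}{2n}Y_m^2\Big)+R_m,\qquad|R_m|\le\frac{t_*^2Y_m^2}n\min\Big(1,\frac{t_*|Y_m|}{\sqrt n}\Big).
\]
Write $Y_m^2=H_m+(w_k-kc)+kc$ with $H_m=Y_m^2-w_k$. The part $kc$ produces $-xZ_m$, which the integrating factor cancels to first order in $x$:
\begin{equation}\label{eq:expand}
\Phi_{m+k}-\Phi_m=\kappa_{m+k}\Big[\frac{i\vartheta}{\sqrt n}Y_mZ_m-\frac{\vartheta^2}{2n}H_mZ_m-\frac{\vartheta^2}{2n}(w_k-kc)Z_m+R_m\Big]+\kappa_mZ_m\big[e^x(1-x)-1\big].
\end{equation}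
We multiply by $g$, take expectations, sum over $m\in J$, divide by $k$, and bound the five contributions.

\emph{The term with $Y_m$} contributes at most $\frac{Kt_*}{k\sqrt n}\sum_{m<n}|E[gY_mZ_m]|$, since $\kappa_{m+k}$ and $\vartheta$ are deterministic.

\emph{The term with $w_k-kc$} contributes at most $\frac1k\cdot n\cdot\frac{Kt_*^2}{2n}E[|g|\,|w_k-kc|]$, which is the last term of the proposition.

\emph{The term with $H_m$} contributes $-\frac1{2kn}\sum_{m\in J}E[C_mH_m]$, where $C_m=g\kappa_{m+k}\theta_{m+1}^2Z_m$ and $|C_m|\le Kt_*^2$ for $m<n$. Extending the sum to all $m<n$ changes it by at most $\frac1{2kn}\,kd\,Kt_*^2E|H_0|\to0$. Since $w_k=\psi(X)$ with $\psi\circ T=\psi$, we have $H_m=\phi(T^mX)$ for $\phi(x)=(x_1+\dots+x_k)^2-\psi(x)$. So $(H_m)$ is stationary and integrable, and $\frac1L\sum_{l<L}H_l\to E[H_0\mid\mathcal I]=0$ in $L^1$ by \eqref{eq:ergodic}. If $m+1<n$ and $\theta_{m+2}=\theta_{m+1}$, which fails for fewer than $d$ values of $m$, then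
\[
C_{m+1}-C_m=g\theta_{m+1}^2\big[\kappa_{m+k+1}(Z_{m+1}-Z_m)+(\kappa_{m+k+1}-\kappa_{m+k})Z_m\big],
\]
and $E|C_{m+1}-C_m|\le Kt_*^2\epsilon_n$ by \eqref{eq:steps}. Lemma~\ref{lem:slow} shows that the contribution tends to $0$.

\emph{The term with $R_m$} contributes at most $\frac{Kt_*^2}kE[S_k^2\min(1,t_*|S_k|/\sqrt n)]$, because $Y_m$ has the law of $S_k$. This tends to $0$ by dominated convergence.

\emph{The last term.} We have $|e^x(1-x)-1|=\int_0^xye^y\,dy\le x^2e^x$ and $\kappa_me^x\le K$, so the contribution is at most $\frac nkK\big(\frac{ct_*^2k}{2n}\big)^2\to0$.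

Thus $\limsup_n|\kappa_nE[gZ_n]-Eg|$ is bounded by the right side of the proposition. Dividing by $\kappa_n\ge1$ and using $\kappa_n^{-1}\to e^{-c\tau/2}$ finishes the proof.
\end{proof}

\section{Proof of Theorem~\ref{thm:clt}}\label{sec:clt}

Fix $t\in\mathbb R$ and $k\ge1$, and apply Proposition~\ref{prop:char} with $d=1$, $t_1=t$, $g=1$, $c=\sigma^2$ and $K=e^{\sigma^2t^2}$. By ergodicity and $ES_k=0$ we have $w_k=v_k$ a.s., so the last term of the proposition is $\frac{Kt^2}2|v_k/k-\sigma^2|$.

For the first-order term, expand $S_{m+k}^2=(S_m+Y_m)^2$ and use $EY_m^2=v_k$ to get $E[Y_mS_m]=\frac12(v_{m+k}-v_m-v_k)$. By \eqref{eq:first} with $u=t/\sqrt n$, and telescoping,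
\[
\frac{|t|}{k\sqrt n}\sum_{m<n}|E[Y_mZ_m]|\le\frac{t^2}{2kn}\sum_{m<n}(v_{m+k}-v_m-v_k)=\frac{t^2}{2kn}\Big(\sum_{r<k}(v_{n+r}-v_r)-nv_k\Big).
\]
For each fixed $r$, $v_{n+r}/n\to\sigma^2$ and $v_r/n\to0$, so the right side tends to $\frac{t^2}2(\sigma^2-v_k/k)$. Altogether
\[
\limsup_n\big|Ee^{itS_n/\sqrt n}-e^{-\sigma^2t^2/2}\big|\le e^{\sigma^2t^2}\,t^2\,\Big|\sigma^2-\frac{v_k}k\Big| .
\]
The left side does not depend on $k$, and the right side tends to $0$ as $k\to\infty$. By L\'evy's continuity theorem, $S_n/\sqrt n\xrightarrow{D}\sigma N$. \qed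

\begin{remark}\label{rem:hyp}
Hypothesis \eqref{eq:weak} is used only through \eqref{eq:first}, and ergodicity only in the identity $w_k=v_k$. In Example~\ref{ex:mixture} the first-order term vanishes, but $w_k/k=V^2$ for all $k$ and no constant $c$ makes $E|w_k/k-c|$ small. This suggests the route to Theorem~\ref{thm:fclt}: show that $w_k/k$ converges to some $\eta$, and apply Proposition~\ref{prop:char} with $g$ concentrated where $\eta$ is close to $c$. The test functions then involve the whole past, and the full inequality \eqref{eq:demi} is needed.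
\end{remark}

\section{The random variance}\label{sec:eta}

From now on the hypotheses of Theorem~\ref{thm:fclt} hold, so $EX_n=0$, $\gamma_r\ge0$ for $r\ge1$, and $v_k/k\to\sigma^2$. Lemma~\ref{lem:lip} applies with $D=S_j-S_i$ and $(T_1,\dots,T_i)=(S_1,\dots,S_i)$ for $j>i\ge1$. It produces the covariances $E[(S_j-S_i)S_l]$, $l\le i$, which we bound first. Put
\[
\Gamma=\sum_{r\ge1}\gamma_r<\infty,\qquad\rho_k=\sum_{r\ge1}\min(r,k)\gamma_r .
\]
Then $\rho_k/k=\sum_r\min(r/k,1)\gamma_r\to0$ by dominated convergence. In the moving average of Section~\ref{sec:idea}, $\rho_k=1$ for all $k$.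

\begin{lemma}\label{lem:cov}
Let $k,l\ge1$ and $\beta(m,l)=E[(S_{m+k}-S_m)S_l]$ for $m\ge l$. Then
\[
0\le\beta(m,l)\le\rho_k,\qquad\sum_{m\ge l}\beta(m,l)\le kl\Gamma .
\]
In particular $\beta(m,l)\to0$ as $m\to\infty$ with $k,l$ fixed.
\end{lemma}

\begin{proof}
We have $\beta(m,l)=\sum_{a=1}^l\sum_{b=m+1}^{m+k}\gamma_{b-a}$, a sum of nonnegative terms since $b>m\ge a$. A pair $(a,b)$ with $b-a=r$ is determined by $b$, and $m<b\le m+\min(r,k)$ because $b=a+r\le m+r$. So $\gamma_r$ occurs at most $\min(r,k)$ times, which is the first bound. In the sum over $m\ge l$, for each $a$ every $b>a$ occurs for at most $k$ values of $m$, which gives at most $k\Gamma$ for each of the $l$ values of $a$.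
\end{proof}

Lemma~\ref{lem:lip} accepts only Lipschitz functions of finitely many $S_l$, so general bounded variables must be approximated. Let $\mathcal G$ be the set of variables $G(S_1,\dots,S_{m_0})$, $m_0\ge1$, where $G:\mathbb R^{m_0}\to\mathbb C$ satisfies $|G|\le1$ and $|G(s)-G(s')|\le c_0\sum_l|s_l-s'_l|$ for some constant $c_0$.

\begin{lemma}\label{lem:dense}
Every $\sigma(X)$-measurable $\zeta$ with $|\zeta|\le1$ is the limit, in $L^2$ and a.s., of a sequence in $\mathcal G$. If $\zeta$ is real, the sequence can be chosen real.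
\end{lemma}

\begin{proof}
By martingale convergence $E[\zeta\mid X_1,\dots,X_{m_0}]\to\zeta$ in $L^2$ as $m_0\to\infty$, and this conditional expectation is a function of $(S_1,\dots,S_{m_0})$. Bounded Lipschitz functions are dense in $L^2(\mu)$ for every Borel probability measure $\mu$ on $\mathbb R^{m_0}$. So $\zeta$ is an $L^2$-limit of variables $F(S_1,\dots,S_{m_0})$ with $F$ Lipschitz. The nearest-point projection $\pi$ of $\mathbb C$ onto the closed unit disc is $1$-Lipschitz and $\pi(\zeta)=\zeta$, so $G=\pi\circ F$ is Lipschitz and $|G-\zeta|\le|F-\zeta|$. For real $\zeta$ replace $G$ by $\operatorname{Re}G$. A subsequence converges a.s.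
\end{proof}

The convergence of $v_k/k$ rests on the bound $E[(S_{p+k}-S_p)S_p]\le\rho_k$ for the covariance between a block and its past. For $w_k/k$ we need the same bound conditionally on $\mathcal I$, that is, tested against an invariant $g$. The difficulty is that approximating $g$ by $g'\in\mathcal G$ brings in a Lipschitz constant $c_0$ that we cannot control. But $c_0$ is attached to the first $m_0$ coordinates only. Since $g$ is invariant, we may move the two blocks far into the future without changing the expectation, and there the covariances with $S_1,\dots,S_{m_0}$ are negligible.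

\begin{lemma}\label{lem:cond}
For all $p,k\ge1$, $\;E\big|E[(S_{p+k}-S_p)S_p\mid\mathcal I]\big|\le2\rho_k$.
\end{lemma}

\begin{proof}
Let $g=\operatorname{sgn}E[(S_{p+k}-S_p)S_p\mid\mathcal I]$; we must show $E[(S_{p+k}-S_p)S_pg]\le2\rho_k$. Let $g'=G(S_1,\dots,S_{m_0})\in\mathcal G$ be real with constant $c_0$, let $b>0$ and $\chi_b(y)=\max(-b,\min(y,b))$, and let $r>m_0$. The truncation makes the product below Lipschitz. On $\mathbb R^{r+p}$, the function $F(s)=\chi_b(s_{r+p}-s_r)G(s_1,\dots,s_{m_0})$ satisfies
\[
|F(s)-F(s')|\le|s_{r+p}-s'_{r+p}|+|s_r-s'_r|+bc_0\sum_{l\le m_0}|s_l-s_l'|,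
\]
because $|G|\le1$, $|\chi_b|\le b$ and $\chi_b$ is $1$-Lipschitz. Put $D_r=S_{r+p+k}-S_{r+p}$. Lemmas~\ref{lem:lip} and~\ref{lem:cov} give
\[
\big|E[D_r\chi_b(S_{r+p}-S_r)g']\big|\le2\rho_k+bc_0\sum_{l\le m_0}\beta(r+p,l).
\]
By the Cauchy--Schwarz inequality, replacing $g'$ by $g$ on the left costs at most $b\sqrt{v_k}\,\|g-g'\|_2$. By \eqref{eq:inv}, $E[D_r\chi_b(S_{r+p}-S_r)g]=E[(S_{p+k}-S_p)\chi_b(S_p)g]$ for every $r$. Hence
\[
\big|E[(S_{p+k}-S_p)\chi_b(S_p)g]\big|\le2\rho_k+bc_0\sum_{l\le m_0}\beta(r+p,l)+b\sqrt{v_k}\,\|g-g'\|_2 .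
\]
Let $r\to\infty$ (Lemma~\ref{lem:cov}), then $g'\to g$ in $L^2$ (Lemma~\ref{lem:dense}), then $b\to\infty$ by dominated convergence with the integrable bound $|S_{p+k}-S_p|\,|S_p|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fclt}(a)]
For $q,k\ge1$, cut $S_{qk}$ into $q$ blocks of length $k$:
\[
S_{qk}^2=\sum_{j=0}^{q-1}(S_{(j+1)k}-S_{jk})^2+2\sum_{j=1}^{q-1}(S_{(j+1)k}-S_{jk})S_{jk}.
\]
By \eqref{eq:inv} each square has conditional expectation $w_k$ given $\mathcal I$. Lemma~\ref{lem:cond} with $p=jk$ gives $E|w_{qk}-qw_k|\le4q\rho_k$, that is, $E|w_{qk}/(qk)-w_k/k|\le4\rho_k/k$. Comparing both $w_k/k$ and $w_l/l$ with $w_{kl}/(kl)$,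
\[
E\Big|\frac{w_k}k-\frac{w_l}l\Big|\le\frac{4\rho_k}k+\frac{4\rho_l}l .
\]
So $(w_k/k)$ is Cauchy in $L^1$. Its limit $\eta$ is $\mathcal I$-measurable and nonnegative, and $E\eta=\lim_kv_k/k=\sigma^2$.
\end{proof}

\section{Finite-dimensional distributions}\label{sec:fdd}

We keep the notation $s_p,t_p,t_*,\tau,n_p,\theta_a,Z_m$ of Section~\ref{sec:char}.

\begin{proposition}\label{prop:fdd}
For every bounded $\mathcal A$-measurable $\xi$, $\;E[\xi Z_n]\to E[\xi e^{-\eta\tau/2}]$.
\end{proposition}

\begin{proof}
\emph{Step 1: the first-order term for $g\in\mathcal G$.} Let $g=G(S_1,\dots,S_{m_0})\in\mathcal G$ with constant $c_0$, fix $k$, and let $Y_m=S_{m+k}-S_m$. To apply Lemma~\ref{lem:lip} we write the exponent of $Z_m$ in terms of partial sums. Summation by parts gives, for $m\ge1$,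
\[
\sum_{a=1}^m\theta_aX_a=\theta_mS_m+\sum_{a=1}^{m-1}(\theta_a-\theta_{a+1})S_a .
\]
At most $d$ of the variables $S_1,\dots,S_m$ have a nonzero coefficient, namely $S_m$ and those $S_{n_p}$ with $1\le p<d$, $n_p<m$, and each coefficient is at most $2t_*$ in absolute value. For $m\ge m_0$, the product $gZ_m$ is a function of $(S_1,\dots,S_m)$. Since both factors have modulus at most $1$, its Lipschitz constant in each coordinate is at most the sum of those of the factors: $2t_*/\sqrt n$ at no more than $d$ coordinates, and $c_0$ at the coordinates $1,\dots,m_0$. Lemmas~\ref{lem:lip} and~\ref{lem:cov} give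
\[
\sum_{m_0\le m<n}|E[gY_mZ_m]|\le n\cdot\frac{2t_*d}{\sqrt n}\rho_k+c_0\sum_{l\le m_0}\sum_{m\ge l}\beta(m,l)\le2t_*d\sqrt n\,\rho_k+c_0km_0^2\Gamma .
\]
The indices $m<m_0$ add at most $m_0\sqrt{v_k}$. The terms containing $c_0$ and $m_0$ do not grow with $n$, so they disappear after division by $\sqrt n$. Proposition~\ref{prop:char} yields, for every $c\ge0$ and $K=e^{ct_*^2}$,
\[
\limsup_n\big|E[gZ_n]-e^{-c\tau/2}Eg\big|\le2Kt_*^2d\,\frac{\rho_k}k+\frac{Kt_*^2}2E\Big[|g|\,\Big|\frac{w_k}k-c\Big|\Big].
\]

\emph{Step 2: removing $k$ and $\mathcal G$.} Let $k\to\infty$. Since $\rho_k/k\to0$ and $w_k/k\to\eta$ in $L^1$, the right side tends to $\frac{Kt_*^2}2E[|g|\,|\eta-c|]$. Let $\zeta$ be $\sigma(X)$-measurable with $|\zeta|\le1$ and let $g$ run through a sequence as in Lemma~\ref{lem:dense}. Then $|E[gZ_n]-E[\zeta Z_n]|\le\|g-\zeta\|_2$ uniformly in $n$, $Eg\to E\zeta$, and $E[|g|\,|\eta-c|]\to E[|\zeta|\,|\eta-c|]$ by dominated convergence, as $\eta\in L^1$. Hence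
\begin{equation}\label{eq:local}
\limsup_n\big|E[\zeta Z_n]-e^{-c\tau/2}E\zeta\big|\le\tfrac12t_*^2e^{ct_*^2}E\big[|\zeta|\,|\eta-c|\big].
\end{equation}

\emph{Step 3: localization.} The variables $Z_n$ and $\eta$ are $\sigma(X)$-measurable, so we may replace $\xi$ by $E[\xi\mid\sigma(X)]$; after scaling, $\xi$ is $\sigma(X)$-measurable and $|\xi|\le1$. Fix $\delta>0$ and $\ell>0$, and let $A_j=\{j\delta\le\eta<(j+1)\delta\}$ for the finitely many integers $j\ge0$ with $j\delta<\ell$. On $A_j$ we have $|\eta-j\delta|\le\delta$, and therefore $|e^{-j\delta\tau/2}-e^{-\eta\tau/2}|\le\tau\delta/2$. Inequality \eqref{eq:local} with $\zeta=\xi\mathbf 1_{A_j}$ and $c=j\delta<\ell$ gives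
\[
\limsup_n\big|E[\xi\mathbf 1_{A_j}Z_n]-E[\xi\mathbf 1_{A_j}e^{-\eta\tau/2}]\big|\le\tfrac12\big(t_*^2e^{\ell t_*^2}+\tau\big)\delta\,P(A_j).
\]
The $A_j$ are disjoint and cover $\{\eta<\ell\}$. Summing over $j$,
\[
\limsup_n\big|E[\xi Z_n]-E[\xi e^{-\eta\tau/2}]\big|\le\tfrac12\big(t_*^2e^{\ell t_*^2}+\tau\big)\delta+2P(\eta\ge\ell).
\]
The cutoff $\ell$ is needed because the constant in \eqref{eq:local} grows with $c$. Let $\delta\to0$, then $\ell\to\infty$.
\end{proof}

\section{Uniform integrability and tightness}\label{sec:tight}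

Tightness needs a maximal inequality whose right side is small uniformly in $n$. The demimartingale property gives an inequality of Doob type, and uniform integrability of $S_n^2/n$, which follows from the one-dimensional limit theorem, makes it small.

\begin{proof}[Proof of Theorem~\ref{thm:fclt}(c)]
Proposition~\ref{prop:fdd} with $d=1$ and $\xi=1$ gives $Ee^{itS_n/\sqrt n}\to Ee^{-\eta t^2/2}$. This is the characteristic function of $\sqrt\eta\,N$ with $N$ independent of $\eta$, so $S_n/\sqrt n\xrightarrow{D}\sqrt\eta\,N$ and $S_n^2/n\xrightarrow{D}\eta N^2$. Also $ES_n^2/n=v_n/n\to\sigma^2=E[\eta N^2]$. Nonnegative integrable variables that converge in law to an integrable limit, with convergence of the means, are uniformly integrable \cite[Theorem~5.4]{Billingsley}. This proves the first assertion.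

The limit law is $N(0,s^2)$ if and only if $Ee^{-y\eta}=e^{-ys^2}$ for all $y\ge0$. This holds if $\eta=s^2$ a.s. Conversely, the cases $y=1$ and $y=2$ give $Ee^{-\eta}=e^{-s^2}$ and $\operatorname{Var}(e^{-\eta})=e^{-2s^2}-(e^{-s^2})^2=0$, so $\eta=s^2$ a.s. Then $s^2=E\eta=\sigma^2$.
\end{proof}

The following maximal inequality is due to Newman and Wright \cite{NW82}; we include the proof.

\begin{lemma}\label{lem:max}
Let $\{S_n\}$ be an $L^2$-demimartingale. For $\lambda>0$ and $n\ge1$,
\[
\lambda^2P\Big(\max_{1\le j\le n}|S_j|\ge\lambda\Big)\le8\,E\big[S_n^2;\,|S_n|>\lambda/2\big].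
\]
\end{lemma}

\begin{proof}
Let $\nu=\min\{j\ge1:S_j\ge\lambda\}$ and $A=\{\nu\le n\}=\{\max_{j\le n}S_j\ge\lambda\}$. For a martingale, stopping at $\nu$ does not change the mean. Here we write the difference as a sum of one-step increments:
\[
E[S_n;A]-\sum_{j=1}^nE[S_j;\nu=j]=\sum_{j=1}^n\sum_{i=j}^{n-1}E[X_{i+1};\nu=j]=\sum_{i=1}^{n-1}E\big[(S_{i+1}-S_i)\mathbf 1_{\{\nu\le i\}}\big]\ge0,
\]
because $\mathbf 1_{\{\nu\le i\}}=\mathbf 1_{\{\max_{l\le i}S_l\ge\lambda\}}$ is a nondecreasing function of $(S_1,\dots,S_i)$. Since $S_j\ge\lambda$ on $\{\nu=j\}$,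
\[
\lambda P(A)\le E[S_n;A]\le\frac\lambda2P(A)+E[S_n;\,S_n>\lambda/2].
\]
On $\{S_n>\lambda/2\}$ we have $S_n\le2S_n^2/\lambda$, so $P(A)\le4\lambda^{-2}E[S_n^2;|S_n|>\lambda/2]$. The sequence $\{-S_n\}$ is also a demimartingale, since $s\mapsto-f(-s)$ is nondecreasing when $f$ is. Adding the bounds for $S$ and $-S$ proves the lemma.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fclt}(b)]
\emph{Tightness.} By \cite[Theorem~8.4]{Billingsley}, $\{W_n\}$ is tight in $C[0,1]$ if for each $\epsilon>0$ there are $\lambda>1$ and $n_0$ such that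
\[
P\Big(\max_{i\le n}|S_{m+i}-S_m|\ge\lambda\sqrt n\Big)\le\frac\epsilon{\lambda^2}\qquad\text{for all } n\ge n_0\text{ and all }m .
\]
By stationarity the probability does not depend on $m$. For $m=0$, Lemma~\ref{lem:max} with $\lambda\sqrt n$ in place of $\lambda$ gives
\[
\lambda^2P\Big(\max_{j\le n}|S_j|\ge\lambda\sqrt n\Big)\le8\,E\Big[\frac{S_n^2}n;\ \frac{S_n^2}n>\frac{\lambda^2}4\Big],
\]
and the right side tends to $0$ as $\lambda\to\infty$, uniformly in $n$, by part (c).

\emph{Change of measure.} By linearity we may assume that $\xi\ge0$, and the case $E\xi=0$ is trivial. Let $dQ=\xi\,dP/E\xi$. Since $\xi$ is $\mathcal A$-measurable, $B$ is still a Brownian motion independent of $\mathcal A$ under $Q$. The assertion is that $W_n\to\sqrt\eta\,B$ in law under $Q$, and it suffices to check tightness and convergence of finite-dimensional distributions under $Q$. As $Q\le(\|\xi\|_\infty/E\xi)P$, tightness and convergence in probability pass from $P$ to $Q$.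

Given finitely many times, add $0$ and $1$ to obtain $0=s_0<\dots<s_d=1$. Conditioning on $\mathcal A$,
\[
E\Big[\xi\exp\Big(i\sum_{p=1}^dt_p\sqrt\eta\,\big(B(s_p)-B(s_{p-1})\big)\Big)\Big]=E[\xi e^{-\eta\tau/2}].
\]
By \eqref{eq:Zn} and Proposition~\ref{prop:fdd}, the increments of $(S_{n_p}/\sqrt n)_{0\le p\le d}$ converge jointly in law under $Q$ to those of $(\sqrt\eta\,B(s_p))_{0\le p\le d}$. Both vectors start at $0$, so the vectors themselves converge. Finally $W_n(1)=S_n/\sqrt n$, and for $s<1$
\[
\big|W_n(s)-S_{\lfloor ns\rfloor}/\sqrt n\big|\le|X_{\lfloor ns\rfloor+1}|/\sqrt n\to0\quad\text{in probability},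
\]
because the $X_a$ have a common law. Hence the finite-dimensional distributions of $W_n$ under $Q$ converge to those of $\sqrt\eta\,B$, and $E[\xi h(W_n)]\to E[\xi h(\sqrt\eta\,B)]$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Billingsley}
Billingsley, \emph{Convergence of Probability Measures}, 1968.

\bibitem{Newman80}
Newman, 1980.

\bibitem{Newman84}
Newman, 1984.

\bibitem{NW82}
Newman and Wright, 1982.

\bibitem{source}
\emph{Normal Approximation for Strong Demimartingales},
\texttt{http://clok.uclan.ac.uk/\allowbreak 17763/1/\allowbreak 17763\%20Normal\%20\allowbreak Approximation\%20\allowbreak for\%20Strong\%20\allowbreak Demimartingales.pdf}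

\end{thebibliography}
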